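# Koerwien's theory and the theory of refining equivalence relations are Borel incomparable

## 1. The incomparability theorem and the two theories in it

**Theorem 1.** $K\not\le_B\mathrm{REF}$ and $\mathrm{REF}\not\le_B K$. Hence $K$ and $\mathrm{REF}$ are not $\le_B$-comparable.

We now explain every symbol in this statement.

Languages are countable, and function symbols are coded by their graphs, so all structures are relational. For a sentence $\Phi\in L_{\omega_1\omega}$, let $\mathrm{Mod}_\omega(\Phi)$ be the set of models of $\Phi$ with universe $\omega$. It is a Polish space under the formula topology, and its Borel sets are generated by the sets $\{M: M\models Q(\bar a)\}$ with $Q$ a relation symbol and $\bar a$ a tuple from $\omega$. A multi-sorted theory is coded as a one-sorted one: the sorts are unary predicates partitioning the universe, and a function into a product of sorts is replaced by its coordinate functions.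

**Definition (Borel reduction).** A Borel map $f:\mathrm{Mod}_\omega(\Phi)\to\mathrm{Mod}_\omega(\Psi)$ is a Borel reduction if for all $M,N$ we have $M\cong N$ iff $f(M)\cong f(N)$. We write $\Phi\le_B\Psi$ if one exists. The sentences are $\le_B$-comparable if $\Phi\le_B\Psi$ or $\Psi\le_B\Phi$. For equivalence relations $E,F$ on standard Borel spaces, $E\le_B F$ means that some Borel $f$ satisfies $x\,E\,x'\iff f(x)\,F\,f(x')$; a sentence is identified with isomorphism on its space of models.

So $\Phi\le_B\Psi$ says that countable models of $\Phi$ can be classified, in an explicit way, by countable models of $\Psi$.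

**Definition (REF).** $\mathrm{REF}$ is the complete first-order theory in the language $\{E_n:n\in\omega\}$ stating that each $E_n$ is an equivalence relation, $E_0$ has exactly one class, $E_{n+1}$ refines $E_n$, and every $E_n$-class is the union of exactly two $E_{n+1}$-classes. Put $E_\infty=\bigcap_nE_n$.

For example, take the eventually zero sequences in $2^\omega$ and let $x\,E_n\,x'$ iff $x\upharpoonright n=x'\upharpoonright n$. This is a countable model in which every $E_\infty$-class is a single point. Replacing some points by several copies changes the sizes of $E_\infty$-classes and gives further models.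

**Definition (Koerwien's theory).** $K$ is the complete multi-sorted first-order theory in the language $\{U,C_n,V_n,S_n,\pi_n:n\in\omega\}$ stating that $U$ and each $V_n$ are infinite sorts; $C_n$ is a sort of size two; $\pi_n:V_n\to U\times C_0\times\dots\times C_n$ is a surjection; $S_n:V_n\to V_n$ is a successor function, meaning a bijection without finite cycles; and $\pi_n\circ S_n=\pi_n$.

For example, let $U=\omega$, let $C_n$ be a copy of $\{0,1\}$, and put one copy of $\mathbb Z$, with $S_n(z)=z+1$, above each point of $U\times C_0\times\dots\times C_n$. Other models have more copies of $\mathbb Z$ above some points. The number of copies, between $1$ and $\omega$ in a countable model, is what varies.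

The question whether $K$ and $\mathrm{REF}$ are comparable is recorded as unknown in "Potential Cardinality for Countable First-Order Theories" (http://rodya-mirov.github.io/pdf/CUNYTalkMarch2016.pdf). The first tool one would try is the one in that title. A sentence $\varphi\in L_{\infty\omega}$ is a potential canonical Scott sentence of $\Phi$ if, in some forcing extension in which $\varphi$ is hereditarily countable, $\varphi$ is the canonical Scott sentence of a countable model of $\Phi$; and $\|\Phi\|$ is the cardinality of the class of all of these (possibly $\infty$). If $\Phi$ says only "the universe is infinite", in the empty language, then in every extension there is one countable model up to isomorphism, with the same canonical Scott sentence, so $\|\Phi\|=1$. A theorem of Ulrich, Rast and Laskowski says that $\Phi\le_B\Psi$ implies $\|\Phi\|\le\|\Psi\|$.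

This stops at once, because $\|\mathrm{REF}\|=\|K\|=\beth_2$. The numbers $I_{\infty\omega}$ of $\equiv_{\infty\omega}$-classes of models of arbitrary cardinality are also $\beth_2$ for both. Other known data agree as well: the isomorphism relations of both theories are not Borel, neither is Borel complete, and in both cases isomorphism becomes $\Pi^0_3$ after naming constants (for $\mathrm{acl}(\emptyset)$ in $K$, for all $E_n$-classes in $\mathrm{REF}$). We quote these facts and do not use them. One known fact does point to a difference: in $K$ the group $\mathrm{Aut}(\mathrm{acl}(\emptyset))$ is $(2^\omega,+)$, which is abelian. In $\mathrm{REF}$ the corresponding symmetries are those of the binary tree $2^{<\omega}$, which do not commute, but which form an inverse limit of finite $2$-groups. We shall exploit one restriction on each side.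

From the textbooks we use: analytic sets have the Baire property (BP); the Kuratowski–Ulam theorem; every set with the BP equals a unique regular open set modulo a meager set; a nontrivial finite $2$-group has a subgroup of index $2$; a finite-index subgroup contains a normal finite-index subgroup. "For generic $y\in p$" means "for comeagerly many $y\in p$". Everything takes place in ZF+DC.

## 2. Countable models of $K$ and of REF, by hand

**Models of $K$.** Let $G=2^\omega$, the group $(\mathbb Z/2)^\omega$ written additively. Let $\mathbb X$ be the set of functions $c:\bigsqcup_n2^{n+1}\to\{1,2,\dots,\omega\}$, with the product topology over discrete value sets, and let $G$ act by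
$$(g\cdot c)(\eta)=c(\eta+g\upharpoonright|\eta|).$$
In a countable model $M$ of $K$, label the elements of each $C_n$ by $0$ and $1$. For $u\in U$ and $\eta\in2^{n+1}$ let $c_u(\eta)\ge1$ be the number of $S_n$-orbits in $\pi_n^{-1}(u,\eta)$. Then $c_u\in\mathbb X$.

As a first case, suppose $c_u(\eta)=1$ whenever $|\eta|\ge2$, and $c_u(\eta)\in\{1,2\}$ when $|\eta|=1$. The model is given by the four numbers $n_{ij}=|\{u:c_u(0)=i,\ c_u(1)=j\}|$, $i,j\in\{1,2\}$, at least one of which is infinite. Flipping the labels of $C_0$ exchanges $n_{12}$ and $n_{21}$ and fixes $n_{11},n_{22}$, and two such models are isomorphic iff the numbers agree up to this exchange. In general one flips all the $C_n$ independently, and the same flip has to serve all $u\in U$ at once. This leads to the following relation.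

**Definition ($E_{G,X}$).** For a compact metrizable abelian group $G$ and a Polish $G$-space $X$ (continuous action), $E_{G,X}$ is the relation on $X^\omega$ with $\bar x\,E_{G,X}\,\bar x'$ iff $\exists g\in G\ \{gx_i:i\in\omega\}=\{x'_i:i\in\omega\}$.

If $G$ is trivial, this says that two sequences enumerate the same countable set.

**Proposition 2.1.** For $G=2^\omega$ there is a Polish $G$-space $X$ with $K\le_BE_{G,X}$.

*Proof.* Let $X=\mathbb X\times\{1,\dots,\omega\}$ with trivial action on the second factor; each coordinate of $g\cdot c$ depends on one coordinate of $c$ and finitely many of $g$, so the action is continuous. For $M\in\mathrm{Mod}_\omega(K)$ label the smaller element of $C_n$ by $0$ and the larger by $1$. Let $\mu_u=|\{u':c_{u'}=c_u\}|$ and $\hat x_u=(c_u,\mu_u)$. Enumerating $U$ increasingly, the map $M\mapsto(\hat x_u)_{u\in U}$ is Borel.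

An isomorphism $\phi:M\to N$ gives $g\in G$, where $g(n)=1$ iff $\phi$ flips the labels on $C_n$. Since $\phi$ maps orbits to orbits, $c_{\phi(u)}(\eta+g\upharpoonright|\eta|)=c_u(\eta)$, that is, $c_{\phi(u)}=g\cdot c_u$. Multiplicities are preserved, so $g\{\hat x_u(M)\}=\{\hat x_u(N)\}$.

Conversely, suppose $g$ satisfies $g\{\hat x_u(M)\}=\{\hat x_u(N)\}$. Equality of multiplicities gives a bijection $\phi:U(M)\to U(N)$ with $c_{\phi(u)}=g\cdot c_u$. Extend $\phi$ to the $C_n$ by $g$. The fibers over $(u,\eta)$ and over $(\phi(u),\eta+g\upharpoonright|\eta|)$ contain the same number of orbits, and every orbit is a copy of $\mathbb Z$ with successor, so we can match orbits and obtain an isomorphism. $\square$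

The argument works with any labelling of the $C_n$.

**Models of REF.** Fix in a countable model a compatible labelling of the $E_n$-classes by $2^n$, for all $n$. Then $E_\infty$-classes become points of $2^\omega$, and the model is determined up to isomorphism by the function $\mu:2^\omega\to\{0,1,\dots,\omega\}$ giving the sizes of the $E_\infty$-classes. Its support is countable, and it is dense because all $E_n$-classes are nonempty. Every $\mu$ with countable dense support occurs. Changing the labelling is applying an element of $\mathrm{Aut}(2^{<\omega})$, so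
$$\text{the models of }\mu,\mu'\text{ are isomorphic}\iff\mu'\circ\phi=\mu\text{ for some }\phi\in\mathrm{Aut}(2^{<\omega}).\tag{1}$$

As a first case, let $\mu,\mu'$ take only the values $0$ and $1$. Then the models are always isomorphic. To see this, let $D,D'$ be the two supports and build a bijection $D\to D'$ preserving the length $|x\wedge y|$ of the longest common prefix. Suppose $x_i\mapsto x_i'$ is a finite such map and $x\in D$ is new. Choose $i$ with $k=|x\wedge x_i|$ maximal. Pick $x'\in D'$ extending $x'_i\upharpoonright k$ followed by the bit different from $x'_i(k)$. Let $j$ be another index. If $|x_i\wedge x_j|>k$ then $|x\wedge x_j|=k$; if $|x_i\wedge x_j|<k$ then $|x\wedge x_j|=|x_i\wedge x_j|$; and $|x_i\wedge x_j|=k$ cannot happen, since the tree is binary and $x_j$ would then agree with $x$ beyond $k$. The same holds on the other side, so the map extends. Going back and forth gives a bijection $D\to D'$, which by density extends to an element of $\mathrm{Aut}(2^{<\omega})$. So information in $\mu$ must come from an uneven distribution of its values, and this is how we shall code in Section 5.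

**Definition (FREF).** $\mathrm{FREF}$ is the $L_{\omega_1\omega}$-sentence saying that the $E_n$ are equivalence relations, $E_{n+1}$ refines $E_n$, $E_0$ has one class, and each $E_n$ has finitely many classes.

Models of $\mathrm{REF}$ are models of $\mathrm{FREF}$; a tree in which each class splits into three is another example.

## 3. Test relations $R_{S,\ell}$ and a finer theorem

We shall put between $K$ and $\mathrm{REF}$ some explicit Borel equivalence relations, depending on a countable group $S$, and let the algebra of $S$ decide.

Let $\Lambda\subset2^\omega$ be the subgroup of finitely supported sequences. Write $x\approx x'$ for $x-x'\in\Lambda$, and $[x]=x+\Lambda$.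

**Definition ($R_{S,\ell}$).** Let $S$ be a countable group with identity $1$, and $\ell\in\{0,\omega\}$. Put
$$Y=Y_{S,\ell}=\prod_{i<\ell}S^\omega\times(2^\omega)^{\omega\times S}\qquad(S\text{ discrete}),$$
with elements $y=(\delta,r)$, $\delta=(\delta_i)_{i<\ell}$, $r=(r_{m,j})_{m\in\omega,j\in S}$. The group $S^\omega$ acts on the left on the $r$'s by $(kr)_{m,j}=r_{m,k_m^{-1}j}$. Let $\bigoplus S\lhd S^\omega$ be the group of finitely supported elements, and $\Delta(\delta)\le S^\omega$ the countable group generated by $\bigoplus S$ and the $\delta_i$ (so $\Delta=\bigoplus S$ if $\ell=0$). Let $Y^*\subset Y$ be the set of $y$ whose $r_{m,j}$ are pairwise $\approx$-inequivalent; it is Borel and comeager. On $Y^*$ let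
$$(\delta,r)\,R_{S,\ell}\,(\delta',r')\iff\Delta(\delta)=\Delta(\delta')\text{ and }\exists k\in\Delta(\delta)\ \forall m,j\ \ r'_{m,j}\approx r_{m,k_m^{-1}j}.$$

So for each $m$ we see a family of $\approx$-classes indexed by $S$. It may be shifted by $k_m\in S$, but only for sequences $k$ in the countable group $\Delta(\delta)$. For $S=\mathbb Z/2$ and $\ell=0$ we have a sequence of ordered pairs of $\approx$-classes, and may swap finitely many of the pairs. For $S$ trivial no shift is possible, and $R_{S,\ell}$ is coordinatewise $\approx$.

This is an equivalence relation because $\Delta(\delta)$ is a group. All quantifiers range over countable sets with Borel enumerations (elements of $\Delta(\delta)$ are given by words), so it is Borel. The witness $k$ is unique because the classes $[r_{m,j}]$ are distinct.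

For $k\in S^\omega$ write $k$ also for the map $(\delta,r)\mapsto(\delta,kr)$. For $w\in S$ let $\hat w_0\in S^\omega$ be the constant sequence with value $w$.

**Lemma 3.1.** If $w\ne1$, then for generic $y$ the points $\hat w_0y$ and $y$ are not $R_{S,\ell}$-equivalent.

*Proof.* By distinctness the only possible witness for $y\,R\,\hat w_0y$ is $k=\hat w_0$, so we would have $\hat w_0\in\Delta(\delta)$. If $\ell=0$ this is false, as $\hat w_0$ has infinite support. Let $\ell=\omega$. Since $\bigoplus S$ is normal in $S^\omega$, every element of $\Delta(\delta)$ agrees, at all but finitely many $m$, with a group word $v(\delta_{i_1}(m),\dots,\delta_{i_s}(m))$. For generic $\delta$, for all $i_1,\dots,i_s$ there are infinitely many $m$ with $\delta_{i_1}(m)=\dots=\delta_{i_s}(m)=1$. At such $m$ the word has value $1\ne w$. $\square$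

Thus to prove that $R_{S,\ell}$ does not reduce to some relation $F$ it is enough to show, for one $w\ne1$, that every Borel $f$ with $y\,R\,y'\Rightarrow f(y)\,F\,f(y')$ also satisfies $f(y)\,F\,f(\hat w_0y)$ for generic $y$.

A group is residually a finite $2$-group if its normal subgroups of $2$-power index intersect in $\{1\}$. For instance $\mathbb Z$ is, by the subgroups $2^n\mathbb Z$, while $\mathbb Z/3$ is not. The rationals $\mathbb Q$ are divisible, so they have no proper finite-index subgroup and are not even residually finite.

**Theorem 2.**
(a) $K\not\le_B\mathrm{FREF}$.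
(b) $\mathrm{REF}\not\le_BE_{G,X}$ for every compact metrizable abelian $G$ and Polish $G$-space $X$; whereas $K\le_BE_{2^\omega,X}$ for some $X$.
(c) For every countable group $S$: $R_{S,0}\le_BK$; and $R_{S,\omega}\le_BK$ iff $s^2=1$ for all $s\in S$. For $\ell\in\{0,\omega\}$: $R_{S,\ell}\le_B\mathrm{REF}$ iff $S$ is residually a finite $2$-group.

By (c), the group $\mathbb Z/2$ separates nothing: its test relations lie below both theories. The separating groups will be $\mathbb Q$ with $\ell=0$, and the dihedral group of order $8$ with $\ell=\omega$. Since $R_{S,0}\le_BK$ for every $S$, the relations with $\ell=0$ alone cannot show $\mathrm{REF}\not\le_BK$; this is why the sequences $\delta_i$ are there. Since the $R_{S,\ell}$ are Borel, the incomparability is already witnessed by Borel equivalence relations.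

**Convention on Borel constructions.** Countable sets attached to $y$ (the classes $[r_{m,j}]$, sets of words, sets of finitely supported sums) come with enumerations, by index sets not depending on $y$, that are Borel in $y$. A countable model is first built on an infinite subset $W_y$ of a fixed countable set $W$, with $W_y$ and the relations Borel in $y$, and then carried to $\omega$ by the increasing bijection $W_y\to\omega$ with respect to a fixed enumeration of $W$. So all maps we construct are Borel. Finally, "code" is a fixed injective Borel map $\omega\times S\times2^\omega\times2^\omega\to2^\omega$.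

## 4. Coding $R_{S,0}$ into $K$

**From sets of functions to models.** The purpose of this step is to replace models of $K$ by countable subsets of $\mathbb X$. Let $A\subset\mathbb X$ be nonempty and countable, given by an enumeration. Put $U=\omega\times\omega$, let $u=(i,t)$ realize the $i$-th function as $c_u$, put $V_n=\{(u,\eta,j,z):\eta\in2^{n+1},\,j<c_u(\eta),\,z\in\mathbb Z\}$, $\pi_n(u,\eta,j,z)=(u,\eta)$ and $S_n(u,\eta,j,z)=(u,\eta,j,z+1)$. Exactly the $c\in A$ occur, each for infinitely many $u$, so all multiplicities are $\omega$. By the argument for Proposition 2.1,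
$$\text{the models of }A,A'\text{ are isomorphic}\iff\exists g\in G\ \ gA=A'.\tag{2}$$

**Three kinds of functions.** We need elements of $\mathbb X$ that ignore $g$, that record all of $g$, and that record one block of $g$. Fix a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ and write $g_m(l)=g(\langle m,l\rangle)$; this identifies $G$ with $(2^\omega)^\omega$.

* $\mathrm I(t)$, $t\in2^\omega$: $c(\eta)=3+t(|\eta|-1)$. Then $g\cdot\mathrm I(t)=\mathrm I(t)$, as only $|\eta|$ is used.
* $\mathrm{II}(v)$, $v\in G$: $c(\eta)=2$ if $\eta\subset v$, else $1$. Then $g\cdot\mathrm{II}(v)=\mathrm{II}(v+g)$, since $\eta+g\upharpoonright|\eta|\subset v$ iff $\eta\subset v+g$.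
* $\mathrm{III}(m,v,\alpha)$, $m\in\omega$, $v,\alpha\in2^\omega$: $c(\eta)=4m+5+2\epsilon+\alpha(|\eta|-1)$, where $\epsilon=1$ if $\eta(\langle m,l\rangle)=v(l)$ whenever $\langle m,l\rangle<|\eta|$, and $\epsilon=0$ otherwise. Then $g\cdot\mathrm{III}(m,v,\alpha)=\mathrm{III}(m,v+g_m,\alpha)$.

The values lie in $\{3,4\}$, $\{1,2\}$ and $\{4m+5,\dots,4m+8\}$ respectively, so the three ranges are disjoint and $m$ can be read off. From the values one also reads off $t$, $v$, and in kind III first $\alpha$ (by parity) and then $\epsilon$, hence $v$. So the maps are injective. Consequently $gA=A'$ holds iff it holds separately for the I-, II- and III-parts of $A$ and $A'$.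

**Proposition 4.1.** $R_{S,0}\le_BK$ for every countable group $S$.

*Proof.* For $y=r\in Y^*$ let $Z_m\le2^\omega$ be the countable group generated by $\bigcup_j[r_{m,j}]$; it contains $\Lambda$. Write $r_{\cdot,1}=(r_{m,1})_m\in(2^\omega)^\omega=G$. Let $A(y)$ consist of

* $\mathrm I(\mathrm{code}(m,a,\alpha,\beta))$ for $m\in\omega$, $a,j\in S$, $\alpha\in[r_{m,j}]$, $\beta\in[r_{m,ja}]$;
* $\mathrm{II}(v)$ for $v\in r_{\cdot,1}+\bigoplus_mZ_m$ (finitely supported sequences);
* $\mathrm{III}(m,\lambda,0)$ for $m\in\omega$, $\lambda\in\Lambda$.

The I-part records, for each $m$, the family of classes up to a left shift of the index. The III-part forces $g_m\in\Lambda$. The II-part forces the shifts to be finitely supported. By (2) it remains to show: $y\,R_{S,0}\,y'$ iff $gA(y)=A(y')$ for some $g$.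

Let first $k\in\bigoplus S$ witness $y\,R_{S,0}\,y'$. Since $[r'_{m,j}]=[r_{m,k_m^{-1}j}]$ and $[r'_{m,ja}]=[r_{m,k_m^{-1}ja}]$, the I-parts agree and $Z_m=Z_m'$. Put $g_m=r'_{m,1}-r_{m,1}$ if $k_m=1$, and $g_m=0$ otherwise. In the first case $r'_{m,1}\approx r_{m,1}$, so all $g_m\in\Lambda$ and the III-parts match. Also $r_{\cdot,1}+g-r'_{\cdot,1}$ is $0$ at every $m$ with $k_m=1$, and lies in $Z_m$ at the finitely many other $m$. So it lies in $\bigoplus_mZ_m$, and the II-parts match.

Let conversely $gA(y)=A(y')$. The I-parts agree. From $\mathrm{code}(m,1,r_{m,1},r_{m,1})$ we get $k_m\in S$ with $r_{m,1}\approx r'_{m,k_m}$. For each $a$, from $\mathrm{code}(m,a,r_{m,1},r_{m,a})$ we get $j$ with $r_{m,1}\approx r'_{m,j}$ and $r_{m,a}\approx r'_{m,ja}$; by distinctness $j=k_m$. So $r_{m,a}\approx r'_{m,k_ma}$ for all $a$, that is, $r'_{m,j}\approx r_{m,k_m^{-1}j}$ for all $j$. The III-part gives $g_m\in\Lambda$ for all $m$. The II-part gives $r_{m,1}+g_m=r'_{m,1}$ for all but finitely many $m$. For those $m$, $r'_{m,1}\approx r_{m,1}\approx r'_{m,k_m}$, so $k_m=1$. Thus $k\in\bigoplus S$. $\square$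

**Proposition 4.2.** If $S$ is a countable elementary abelian $2$-group, then $R_{S,\omega}\le_BK$.

*Proof.* Fix an embedding of $S$ as a subgroup of $2^\omega$, so that $S^\omega\le(2^\omega)^\omega=G$. Let $A(y)$ consist of $\mathrm I(k)$ and $\mathrm{II}(k)$ for $k\in\Delta(\delta)$, and of $\mathrm{III}(m,j,\alpha)$ for $m\in\omega$, $j\in S$, $\alpha\in[r_{m,j}]$. Then $gA(y)=A(y')$ iff, first, $\Delta=\Delta'$ (I-part); second, $\Delta+g=\Delta'$, which given $\Delta=\Delta'$ means $g\in\Delta$ (II-part); and third, $[r_{m,j}]=[r'_{m,j+g_m}]$ for all $m,j$ (III-part; here $g_m\in S$). The third condition says $r'_{m,j}\approx r_{m,j-g_m}$, so together they say that $g$ witnesses $y\,R_{S,\omega}\,y'$. $\square$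

## 5. Coding $R_{S,\ell}$ into REF along an inverse limit of finite 2-groups

By (1) we have to design functions $\mu$. First we make subtrees visible.

**Colored trees.** Let $T\subset2^{<\omega}$ be prefix-closed with $\emptyset\in T$, each node having both children in $T$ or none; in the second case it is terminal. Let the terminal nodes have colors in $\{2,3,4\}$, with terminal nodes of at least two colors above each nonterminal node. Let $D^\circ\subset[T]$ be a countable set of infinite branches. Define $\mu=1$ on $D^\circ$; $\mu(t^\frown v)=\text{color}(t)$ for $t$ terminal and $v$ eventually zero; $\mu=0$ elsewhere.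

**Lemma 5.1.** The support of $\mu$ is countable and dense. The models of two such data $(T,D^\circ)$, $(T',D'^\circ)$ are isomorphic iff there is a tree isomorphism $T\to T'$ preserving terminal nodes, colors and the sets of branches; moreover each isomorphism of models induces such a tree isomorphism.

*Proof.* Above each nonterminal node of $T$ there is a terminal one. A node $\sigma\notin T$ extends a terminal node: its longest prefix in $T$ has a child outside $T$, so it has no children in $T$. And above a terminal node $t$ the support is dense. So the support is dense, and it is countable. Call a node of $2^{<\omega}$ monochromatic if $\mu$ takes exactly one nonzero value above it. Nonterminal nodes of $T$ are not monochromatic, terminal ones are, and all nodes outside $T$ lie above terminal ones. So the terminal nodes of $T$ are exactly the minimal monochromatic nodes. An automorphism $\phi$ with $\mu'\circ\phi=\mu$ therefore maps $T$ onto $T'$ and preserves terminal nodes and colors; and $D^\circ=\{x:\mu(x)=1\}$ is also preserved. Conversely a tree isomorphism $\phi:T\to T'$ as described extends to $2^{<\omega}$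 by $\phi(t^\frown v)=\phi(t)^\frown v$ for terminal $t$, and then $\mu'\circ\phi=\mu$. $\square$

**The label tree $\mathcal T_2$.** Next we need a rigid tree whose branches are the points of $2^\omega$, so that a countable subset of $2^\omega$ can be hung on a node. Let $e_\emptyset=\emptyset$ and $e_{\sigma^\frown i}=e_\sigma{}^\frown1^\frown i$ for $\sigma\in2^{<\omega}$. The nodes of $\mathcal T_2$ are the $e_\sigma$, $e_\sigma{}^\frown0$, $e_\sigma{}^\frown1$; the node $e_\sigma{}^\frown0$ is terminal with color $2+(\text{last bit of }\sigma)$, and color $2$ if $\sigma=\emptyset$. A color-preserving automorphism is trivial: if $e_\sigma$ is fixed, so are its terminal child $e_\sigma{}^\frown0$ and its nonterminal child $e_\sigma{}^\frown1$; and the children $e_{\sigma0},e_{\sigma1}$ of the latter are told apart by the colors of their terminal children. The infinite branches correspond to $2^\omega$, and colors $2$ and $3$ both occur above each nonterminal node.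

**Lemma 5.2.** Let $P_0\leftarrow P_1\leftarrow\cdots$ be finite $2$-groups and surjective homomorphisms, $P_0$ trivial, $P_\omega=\varprojlim P_n$, and let $\mathcal T=\bigsqcup P_n$ be the corresponding tree. To countable (possibly empty) sets $\mathcal L_s\subset2^\omega$ $(s\in\mathcal T)$ and a countable $D\subset P_\omega$, given by enumerations, one can assign in a Borel way a model $M(\mathcal L,D)$ of $\mathrm{REF}$ such that:

1. if $M(\mathcal L,D)\cong M(\mathcal L',D')$, there is a level-preserving tree automorphism $\phi$ of $\mathcal T$ with $\mathcal L'_{\phi(s)}=\mathcal L_s$ for all $s$ and $\phi[D]=D'$;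
2. if $\kappa\in P_\omega$, $\mathcal L'_{\kappa_ns}=\mathcal L_s$ for all $n$ and $s\in P_n$, and $\kappa D=D'$, then $M(\mathcal L,D)\cong M(\mathcal L',D')$.

*Proof.* **Step 1: making the tree $\mathcal T$ binary.** A node $s\in P_n$ has a whole fiber of successors, and we must interpolate binary splittings that left multiplications respect. Since a nontrivial finite $2$-group has a subgroup of index $2$, choose
$$\ker(P_{n+1}\to P_n)=F_{n,0}>F_{n,1}>\dots>F_{n,d_n}=1,$$
each of index $2$ in the previous one. The fiber over $s\in P_n$ is a left coset of $F_{n,0}$. Each left coset of $F_{n,i}$ is the union of two left cosets of $F_{n,i+1}$, so we can choose a bijection $b_s$ from the fiber onto $2^{d_n}$ with $xF_{n,i}=x'F_{n,i}\iff b_s(x)\upharpoonright i=b_s(x')\upharpoonright i$. Left multiplication by $\kappa\in P_\omega$ maps the fiber over $s$ onto the fiber over $\kappa s$ and respects left cosets. So via $b_s,b_{\kappa s}$ it induces an automorphism $a_{\kappa,s}$ of $2^{\le d_n}$ with $a_{\kappa,s}(b_s(x))=b_{\kappa s}(\kappa x)$.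

**Step 2: the colored tree.** Here we attach the labels. Define main nodes $t_s\in2^{<\omega}$ by $t_1=\emptyset$ for $1\in P_0$, and $t_x=t_s{}^\frown1^\frown b_s(x)$ for $x\in P_{n+1}$ over $s\in P_n$. Let $T$ consist of all $t_s$, $t_s0$, $t_s00$ (terminal, color $4$), $t_s01^\frown e$ ($e\in\mathcal T_2$, colors as in $\mathcal T_2$), and $t_s1u$ ($s\in P_n$, $u\in2^{\le d_n}$). Each node has both children or none, and above each nonterminal node there is a nonterminal node of a copy of $\mathcal T_2$, hence colors $2$ and $3$. Let $D^\circ$ consist of the branches of the copy of $\mathcal T_2$ above $t_s01$ given by the $\alpha\in\mathcal L_s$ $(s\in\mathcal T)$, and of the main branches $\bigcup_nt_{x_n}$ for $x\in D$. Let $M(\mathcal L,D)$ be the associated model.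

**Step 3: proof of 1.** We recover $\mathcal T$, its labels and $D$ from the model. Let $\phi$ be the induced automorphism of $T$. Suppose $\phi(t_s)=t_{s'}$ with $s,s'\in P_n$; this holds for $n=0$. The node $t_s0$ has a terminal child, while $t_s1$ has none (also if $d_n=0$, when $t_s1$ is itself a main node). So $\phi(t_s0)=t_{s'}0$ and $\phi(t_s1)=t_{s'}1$. Since $t_s00$ is terminal and $t_s01$ is not, $\phi(t_s00)=t_{s'}00$ and $\phi(t_s01)=t_{s'}01$. By rigidity of $\mathcal T_2$, $\mathcal L_s=\mathcal L'_{s'}$. The main nodes $t_x$ with $x$ over $s$ are the nodes of height $d_n$ above $t_s1$, so $\phi$ maps them onto the $t_{x'}$ with $x'$ over $s'$. By induction $\phi$ induces an automorphism of $\mathcal T$ with the required property of labels. Main branches go to main branches, so $\phi[D]=D'$.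

**Step 4: proof of 2.** We write down an isomorphism: put $\phi(t_s0v)=t_{\kappa s}0v$ and $\phi(t_s1u)=t_{\kappa s}1a_{\kappa,s}(u)$. The definitions fit together because $a_{\kappa,s}(b_s(x))=b_{\kappa s}(\kappa x)$. Terminal nodes and colors are preserved, branches coming from labels because $\mathcal L'_{\kappa_ns}=\mathcal L_s$, and main branches because $\kappa D=D'$. Apply Lemma 5.1. $\square$

**Proposition 5.3.** If $S$ is countable and residually a finite $2$-group, then $R_{S,\ell}\le_B\mathrm{REF}$ for $\ell\in\{0,\omega\}$. In particular this holds for every finite $2$-group $S$.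

*Proof.* **Step 1: the data.** We choose an inverse system that contains $S^\omega$. If $N,N'$ are normal of $2$-power index, $S/(N\cap N')$ embeds into $S/N\times S/N'$, so such subgroups are closed under finite intersections. As $S$ is countable, there are normal subgroups $S=N_0\ge N_1\ge\cdots$ of $2$-power index with $\bigcap N_n=1$. Let $P_n=\prod_{m<n}S/N_n$ with the obvious surjections (drop the last coordinate, project the others). For $k\in S^\omega$ let $[k]\in P_\omega$ be given by $[k]_n=(k_mN_n)_{m<n}$. The map $k\mapsto[k]$ is an injective homomorphism. For $y\in Y^*$ let $D=\{[k]:k\in\Delta(\delta)\}$, and for $s=(s_m)_{m<n}\in P_n$ let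
$$\mathcal L_s=\{\mathrm{code}(m,a,\alpha,\beta):m<n,\ a\in S,\ \exists j\in s_m\ (\alpha\in[r_{m,j}],\ \beta\in[r_{m,ja}])\}.$$

**Step 2: equivalent points give isomorphic models.** Let $\kappa\in\Delta=\Delta'$ witness $y\,R\,y'$, so $[r'_{m,\kappa_mj}]=[r_{m,j}]$ for all $m,j$. Substituting $\kappa_mj$ for $j$ in the definition gives $\mathcal L'_{[\kappa]_ns}=\mathcal L_s$, and $[\kappa]D=D=D'$. Apply Lemma 5.2(2).

**Step 3: isomorphic models come from equivalent points.** Here we must show that the tree automorphism $\phi$ from Lemma 5.2(1) is a left multiplication. Let $s\in P_n$, $s'=\phi(s)$, $m<n$, $j\in s_m$. From $\mathrm{code}(m,1,r_{m,j},r_{m,j})\in\mathcal L_s=\mathcal L'_{s'}$ we get $j'\in s'_m$ with $r_{m,j}\approx r'_{m,j'}$. From $\mathrm{code}(m,a,r_{m,j},r_{m,ja})$ and distinctness, $r_{m,ja}\approx r'_{m,j'a}$ for all $a$. With $\kappa=j'j^{-1}$ this says $r_{m,x}\approx r'_{m,\kappa x}$ for all $x\in S$. By distinctness $\kappa=:\kappa_m$ depends only on $m$, and $s'_m=j'N_n=\kappa_ms_m$. So $\phi(s)=[\kappa]_ns$ for all $s\in P_n$ and all $n$. Hence $[\kappa]=\phi([1])\in D'$, so $\kappa\in\Delta'$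 by injectivity. From $\phi[D]=D'$ we get $\kappa\Delta=\Delta'$, so $\Delta=\Delta'$. Finally $r'_{m,j}\approx r_{m,\kappa_m^{-1}j}$. So $y\,R_{S,\ell}\,y'$. $\square$

## 6. Infinite products of local moves, and why they need not converge

Now the negative half. Fix $S,\ell$ and write $R=R_{S,\ell}$. For $g\in S$ let $g^{(m)}\in\bigoplus S$ have value $g$ at $m$ and $1$ elsewhere. Elements $g\in\bigoplus S$ act on $Y$ by $(\delta,r)\mapsto(\delta,gr)$, they preserve $Y^*$, and $gy\,R\,y$ on $Y^*$ with witness $g$. For $w\in S$ let $\hat w_n\in S^\omega$ be $w$ at all $m\ge n$ and $1$ at $m<n$. Then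
$$\hat w_n=w^{(n)}\cdots w^{(n'-1)}\hat w_{n'}\qquad(n\le n').\tag{3}$$
The maps $w^{(m)},\hat w_n$ are commuting homeomorphisms of $Y$ preserving $Y^*$.

Suppose $f$ maps $R$-equivalent points to isomorphic models. Then $f(w^{(m)}y)\cong f(y)$ for every $m$, and $\hat w_0$ is the infinite product of the $w^{(m)}$. The obvious plan is to compose the corresponding isomorphisms and get $f(\hat w_0y)\cong f(y)$. This works if, for large $m$, the $m$-th isomorphism fixes any prescribed finite tuple. Without such control the composition has no limit, and the plan must fail sometimes: the map of Proposition 4.1 is a reduction, so by Lemma 3.1 it does not satisfy $f(\hat w_0y)\cong f(y)$.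

One can watch the failure there. Enumerate the set $A(y)$ of Proposition 4.1 as $(x_u(y))_{u\in\omega}$ with $x_0(y)=\mathrm{II}(r_{\cdot,1})$, and let $w\neq1$. Suppose $gA(y)=A(w^{(m)}y)$ and $g$ respects the index $0$, that is, $g\cdot x_0(y)=x_0(w^{(m)}y)$. Then $g_m=r_{m,w^{-1}}-r_{m,1}\notin\Lambda$, whereas the III-part requires $g_m\in\Lambda$. So for every $m$, no matter how large, no $g$ carries $A(y)$ to $A(w^{(m)}y)$ and respects the single index $0$.

What we need is therefore a notion of "the finite tuple $\bar a$ is not affected by $w^{(m)}$ for large $m$". It is reached in two stages. The classes of the $r_{m,j}$ are not changed by adding elements of $\Lambda$, and Baire category shows that $\bar a$ is insensitive to almost all of these trivial changes, for any $f$. From this we shall deduce insensitivity to the moves $w^{(m)}$ by an argument special to the target.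

## 7. Type systems and supports

**Definition (type system).** A type system consists, for each $l\in\omega$, of an analytic equivalence relation $\equiv$ on $Y^*\times\omega^l$ and a Borel map $\tau$ from $Y^*\times\omega^l$ to a standard Borel space, such that

* (i) $y\,R\,y'\Rightarrow(y,\emptyset)\equiv(y',\emptyset)$;
* (ii) if $(y,\bar a)\equiv(y',\bar a')$, then $\forall b\,\exists b'\ (y,\bar ab)\equiv(y',\bar a'b')$;
* (iii) $\tau$ is $\equiv$-invariant;
* (iv) if $(a_i)_{i\in\omega}$ and $(a'_i)_{i\in\omega}$ each enumerate $\omega$ (repetitions allowed) and $\tau(y,\bar a\upharpoonright l)=\tau(y',\bar a'\upharpoonright l)$ for all $l$, then $(y,\emptyset)\equiv(y',\emptyset)$.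

**Example 7.1 (models).** Let $f:Y^*\to\mathrm{Mod}_\omega(\Psi)$ be Borel with $y\,R\,y'\Rightarrow f(y)\cong f(y')$. Let $(y,\bar a)\equiv(y',\bar a')$ iff $(f(y),\bar a)\cong(f(y'),\bar a')$, and let $\tau(y,\bar a)$ be the quantifier-free type of $\bar a$ in $f(y)$, with equality. Then (i)–(iii) are clear. For (iv), the map $a_i\mapsto a_i'$ is a well-defined bijection of $\omega$ and an isomorphism $f(y)\to f(y')$.

**Example 7.2 (compact group actions).** Let $f:Y^*\to X^\omega$ be Borel with $y\,R\,y'\Rightarrow f(y)\,E_{G,X}\,f(y')$. Write $x_u(y)=f(y)_u$, $x_{\bar u}(y)=(x_{u_i}(y))_i$, $A(y)=\{x_u(y):u\in\omega\}$. Let $(y,\bar u)\equiv(y',\bar u')$ iff there is $g\in G$ with $gA(y)=A(y')$ and $gx_{\bar u}(y)=x_{\bar u'}(y')$. This is analytic, and (i), (ii) are clear. Let $\tau(y,\bar u)$ be the orbit $G\cdot x_{\bar u}(y)$, an element of the Polish space of nonempty compact subsets of $X^l$ with the Vietoris topology. It is Borel in $y$ because $x\mapsto Gx$ is continuous: let $x_n\to x$; if $Gx\subset O$ with $O$ open, then $Gx_n\subset O$ eventually by compactness of $G$; if $gx\in O$, then $gx_n\in O$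 eventually. (iii) is clear. For (iv), the sets $\{g:gx_{a_i}(y)=x_{a_i'}(y')\ \forall i<l\}$ are nonempty, compact and decreasing in $l$; an element $g$ of the intersection satisfies $gA(y)=A(y')$.

**Coordinates and trivial changes.** We fix notation for changes that do not affect the $R$-class. Let $I=\{i:i<\ell\}\sqcup(\omega\times S)$, so $Y=\prod_{\iota\in I}Y_\iota$, where each $Y_\iota$ is a Polish group ($S^\omega$ or $2^\omega$) with a countable dense subgroup $\Lambda_\iota$ ($\bigoplus S$, resp. $\Lambda$). Let $H=\prod_\iota\Lambda_\iota$ with $\Lambda_\iota$ discrete, a Polish group acting continuously on $Y$ by left translations. The set $Y^*$ is $H$-invariant, and $hy\,R\,y$ for $h\in H$, $y\in Y^*$: multiplying $\delta_i$ by elements of $\bigoplus S$ does not change $\Delta$, and adding elements of $\Lambda$ does not change $[r_{m,j}]$, so $k=1$ is a witness.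

Fix finite sets $F_0\subset F_1\subset\cdots$ with union $S$ and let $I_n=\{i<\ell:i<n\}\cup(n\times F_n)$. Let $H_n=\{h\in H:h_\iota=1\ \forall\iota\in I_n\}$; these open subgroups form a neighborhood base at $1$. Let $H_n^{fin}$ be the countable group of finitely supported elements of $H_n$. An open set is *$I_n$-basic* if it is nonempty and membership depends only on $y\upharpoonright I_n$. A bijection $k$ of $Y$ *fixes $I_n$* if $(ky)\upharpoonright I_n=y\upharpoonright I_n$ for all $y$; then $kp=p$ for every $I_n$-basic $p$. Elements of $H_n$ fix $I_n$. So do $g^{(m)}$ for $m\ge n$, and $\hat w_n$.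

Fix a countable base $\mathcal B\ni Y$ of $Y$ consisting of nonempty boxes $\prod_\iota V_\iota$, where the $V_\iota\subset Y_\iota$ are basic clopen sets depending on finitely many coordinates of $Y_\iota$, and $V_\iota=Y_\iota$ for all but finitely many $\iota$. Let $\mathcal B_n$ be the set of $I_n$-basic members. Then $\mathcal B_n\subset\mathcal B_{n+1}$ and $\bigcup_n\mathcal B_n=\mathcal B$.

Fix a type system.

**Definition (support).** $(p,n)$ is a support of $\bar a$ if $p$ is $I_n$-basic and for every $h\in H_n^{fin}$, $(hy,\bar a)\equiv(y,\bar a)$ for generic $y\in p$.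

If $(p,n)$ is a support of $\bar a$, $n'\ge n$, and $p'\subset p$ is $I_{n'}$-basic, then $(p',n')$ is again a support of $\bar a$. To see the meaning, let $\ell=0$, $G$ trivial, $X=2^\omega$, and let $f(y)$ enumerate $\bigcup_{m,j}[r_{m,j}]$ so that $x_u(y)=r_{m_0,j_0}$ for a certain $u$. Then $(hy,u)\equiv(y,u)$ iff $h$ does not move $r_{m_0,j_0}$. So $(p,n)$, with $p$ an $I_n$-basic set, is a support of $u$ iff $(m_0,j_0)\in I_n$: the element $u$ depends on one coordinate, and a support must contain it.

**Lemma 7.3 (supports exist).** For each $\bar a$, every nonempty open set contains some $p$ such that $(p,n)$ is a support of $\bar a$ for some $n$.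

*Proof.* **Step 1: a set that measures insensitivity.** Let
$$B_n=\{y\in Y^*:(hy,\bar a)\equiv(y,\bar a)\text{ for comeagerly many }h\in H_n\}.$$
As $H_{n+1}$ is open in $H_n$, $B_n\subset B_{n+1}$. To use category we need that $B_n$ has the BP. The set $Q=\{(h,y)\in H\times Y^*:(hy,\bar a)\equiv(y,\bar a)\}$ is analytic; write $Q=O\triangle M$ with $O$ open and $M$ meager. By Kuratowski–Ulam, for generic $y$ the section $M_y$ is meager, so $Q_y$ is comeager in $H_n$ iff $O_y$ is dense in $H_n$. The latter is a $G_\delta$ condition on $y$. Let $B=\bigcup_nB_n$.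

**Step 2: for all $y\in Y^*$, $hy\in B$ for generic $h\in H$.** Here we use that there are only countably many tuples. By (i) and (ii), $H=\bigcup_{\bar b}H_{\bar b}$, where $H_{\bar b}=\{h:(hy,\bar a)\equiv(y,\bar b)\}$ is analytic. Let $O_{\bar b}$ be the largest open set in which $H_{\bar b}$ is comeager. In any nonempty open set some $H_{\bar b}$ is nonmeager, hence comeager in a nonempty open subset; so $\bigcup_{\bar b}O_{\bar b}$ is dense. So for generic $h$ there is $\bar b$ with $h\in O_{\bar b}\cap H_{\bar b}$. Choose $n$ with $H_nh\subset O_{\bar b}$. Right translation by $h$ is a homeomorphism, so for comeagerly many $h'\in H_n$ we have $h'h\in H_{\bar b}$, whence $(h'hy,\bar a)\equiv(y,\bar b)\equiv(hy,\bar a)$. Thus $hy\in B_n$.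

**Step 3: $B$ is comeager.** We exchange quantifiers. The map $(h,y)\mapsto hy$ is continuous and open, so the preimage $\{(h,y):hy\in B\}$ has the BP. By Step 2 and Kuratowski–Ulam it is comeager, and there is $h$ with $hy\in B$ for generic $y$. Since $h$ acts as a homeomorphism, $B$ is comeager.

**Step 4: from $B$ to a support.** Let $V$ be nonempty open. Some $B_n$ is comeager in a nonempty open subset of $V$, hence $B_N$ is comeager in some $I_N$-basic $p\subset V$ for some $N\ge n$. We show that $(p,N)$ is a support. Let $h\in H_N^{fin}$. As $hp=p$, for generic $y\in p$ both $y$ and $hy$ lie in $B_N$. For comeagerly many $h'\in H_N$ we have $(h'hy,\bar a)\equiv(hy,\bar a)$, because $hy\in B_N$. For comeagerly many $h'\in H_N$ we also have $(h'hy,\bar a)\equiv(y,\bar a)$, because $y\in B_N$ and right translation by $h$ is a homeomorphism of $H_N$. Some $h'$ satisfies both, so $(hy,\bar a)\equiv(y,\bar a)$. $\square$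

The next lemma passes from the small group $H_n^{fin}$ to all homeomorphisms that fix $I_n$, at the price of speaking only about invariants and no longer about $\equiv$.

**Lemma 7.4.** Let $p$ be $I_n$-basic and let $k$ be a homeomorphism of $Y$ fixing $I_n$. If $C\subset Y$ has the BP and $h(C\cap p)=C\cap p$ modulo meager for all $h\in H_n^{fin}$, then $k(C\cap p)=C\cap p$ modulo meager. Consequently, if $\rho$ is a map from $Y^*$ to a standard Borel space such that preimages of Borel sets have the BP, for each $h\in H_n^{fin}$ we have $\rho(hy)=\rho(y)$ for generic $y\in p$, and $k$ preserves $Y^*$, then $\rho(ky)=\rho(y)$ for generic $y\in p$.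

*Proof.* Let $O$ be the unique regular open set equal to $C\cap p$ modulo meager. By uniqueness $hO=O$ for $h\in H_n^{fin}$. We show that membership in $O$ depends only on $y\upharpoonright I_n$. Suppose
$$O\supset V_0\times\prod_{\iota\in F}V_\iota\times\prod_{\text{rest}}Y_\iota$$
with $V_0$ nonempty open on the coordinates $I_n$, $F\subset I\setminus I_n$ finite, and $V_\iota\neq\emptyset$ open. Since $\Lambda_\iota$ is dense, $\Lambda_\iota V_\iota=Y_\iota$: for $z\in Y_\iota$ the nonempty open set $zV_\iota^{-1}$ contains some $\lambda\in\Lambda_\iota$. Translating by the elements of $H_n^{fin}$ supported in $F$ gives $O\supset V_0\times\prod_{\iota\notin I_n}Y_\iota$. So membership depends only on $y\upharpoonright I_n$, and $kO=O$. As $k$ is a homeomorphism, $k(C\cap p)=C\cap p$ modulo meager. For the second part, apply this to $C=\rho^{-1}(Z_i)$ for a countable family of Borel sets $Z_i$ separating points, and use $kp=p$: for generic $y\in p$ and all $i$, $y\in C$ iff $ky\in C$. $\square$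

By (iii), $\tau$ satisfies the hypothesis on supports:
$$\begin{gathered}\text{if }(p,n)\text{ is a support of }\bar a\text{ and the homeomorphism }k\text{ fixes }I_n\text{ and preserves }Y^*,\\ \text{then }\tau(ky,\bar a)=\tau(y,\bar a)\text{ for generic }y\in p.\end{gathered}\tag{4}$$

## 8. Strong supports carry $y$ to $\hat w_0y$

**Definition ($w$-strong support).** A support $(p,n)$ of $\bar a$ is $w$-strong if for all $m\ge n$, $(w^{(m)}y,\bar a)\equiv(y,\bar a)$ for generic $y\in p$.

Again, if $p'\subset p$ is $I_{n'}$-basic and $n'\ge n$, then $(p',n')$ is again a $w$-strong support. In the example after the definition of supports, every support of $u$ is $w$-strong, since $m_0<n$ and $w^{(m)}$ with $m\ge n$ does not touch $r_{m_0,j_0}$. In the example of Section 6 the index $0$ has no $w$-strong support for any $w\ne1$.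

**Lemma 8.1 (Transfer).** Suppose that for every $\bar a$ every nonempty open set contains some $p$ with $(p,n)$ a $w$-strong support of $\bar a$ for some $n$. Then $(y,\emptyset)\equiv(\hat w_0y,\emptyset)$ for generic $y$.

*Proof.* **Step 1: a good comeager set.** We collect countably many generic properties. There is a comeager $C\subset Y^*$, invariant under the countable group generated by all $w^{(m)},\hat w_n$, such that for $y\in C$ and every $\bar a$:

* (c1) $y\in p$ for some $w$-strong support $(p,n)$ of $\bar a$ with $p\in\mathcal B_n$ (and $n$ may be enlarged arbitrarily);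
* (c2) for every $w$-strong support $(p,n)$ of $\bar a$ with $p\in\mathcal B_n$ and $y\in p$: $(w^{(m)}y,\bar a)\equiv(y,\bar a)$ for all $m\ge n$, and $\tau(\hat w_ny,\bar a)=\tau(y,\bar a)$.

For (c1), the hypothesis says that the union of such $p$ is dense (shrink to members of $\mathcal B$ and enlarge $n$), and it is open. For (c2), there are countably many $\bar a,p,n,m$; the first part is the definition, the second is (4), as $\hat w_n$ fixes $I_n$. Since $w^{(m)}p=p$ for $m\ge n$ and $C$ is invariant, iterating (c2) gives $(\gamma y,\bar a)\equiv(y,\bar a)$ for all finite products $\gamma$ of maps $w^{(m)}$ with $m\ge n$.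

**Step 2: the back-and-forth system.** We describe when a finite partial match between $y$ and $y'=\hat w_0y$ is safe. Let $y\in C$. Let $\mathcal I$ be the set of pairs $(\bar a,\bar a')$ of tuples of equal length for which there are a finite product $\gamma$ of maps $w^{(m)}$, $z=\gamma y$, a tuple $\bar c$, and a $w$-strong support $(q,n)$ of $\bar c$ with $q\in\mathcal B_n$ and
$$z\in q,\qquad(y,\bar a)\equiv(z,\bar c),\qquad(y',\bar a')\equiv(\hat w_nz,\bar c).\tag{5}$$
The meaning is that only the tail $\hat w_n$ of the move is still to be performed, and it does not concern $\bar c$. We have $(\emptyset,\emptyset)\in\mathcal I$: take $z=y$, $\bar c=\emptyset$, $n=0$, $q=Y$; by (i), $(Y,0)$ is a $w$-strong support of $\emptyset$.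

**Step 3: forth.** Given $(\bar a,\bar a')\in\mathcal I$ and $b$, we look for $b'$ with $(\bar ab,\bar a'b')\in\mathcal I$. By (ii) choose $d$ with $(y,\bar ab)\equiv(z,\bar cd)$, and by (c1) a $w$-strong support $(q',n')$ of $\bar cd$ with $q'\in\mathcal B_{n'}$, $z\in q'$, $n'\ge n$. By (3), $\hat w_nz=w^{(n)}\cdots w^{(n'-1)}\hat w_{n'}z$. The point $\hat w_{n'}z$ lies in $q\cap C$, because $\hat w_{n'}$ fixes $I_{n'}\supset I_n$. So by Step 1, $(y',\bar a')\equiv(\hat w_nz,\bar c)\equiv(\hat w_{n'}z,\bar c)$. Choose $b'$ with $(y',\bar a'b')\equiv(\hat w_{n'}z,\bar cd)$. Then $(\bar ab,\bar a'b')\in\mathcal I$ via $z,\bar cd,(q',n')$.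

**Step 4: back.** Given $(\bar a,\bar a')\in\mathcal I$ and $b'$, we look for $b$. Now the support has to be chosen at the other point, and $z$ must be changed. Choose $d$ with $(y',\bar a'b')\equiv(\hat w_nz,\bar cd)$ and a $w$-strong support $(q',n')$ of $\bar cd$ with $q'\in\mathcal B_{n'}$, $\hat w_nz\in q'$, $n'\ge n$. Let $z_1=w^{(n)}\cdots w^{(n'-1)}z$. Then $\hat w_{n'}z_1=\hat w_nz$, and $z_1$ agrees with $\hat w_{n'}z_1$ on $I_{n'}$, so $z_1\in q'$. As $z\in q\cap C$, Step 1 gives $(z_1,\bar c)\equiv(z,\bar c)\equiv(y,\bar a)$. Choose $b$ with $(y,\bar ab)\equiv(z_1,\bar cd)$. Then $(\bar ab,\bar a'b')\in\mathcal I$ via $z_1,\bar cd,(q',n')$.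

**Step 5: conclusion.** We verify the hypothesis of (iv). For $(\bar a,\bar a')\in\mathcal I$, by (iii), (c2) and (5),
$$\tau(y,\bar a)=\tau(z,\bar c)=\tau(\hat w_nz,\bar c)=\tau(y',\bar a').$$
Going back and forth through $\omega$ we obtain two enumerations of $\omega$ all of whose initial segments are pairs in $\mathcal I$, and (iv) yields $(y,\emptyset)\equiv(y',\emptyset)$. $\square$

## 9. Targets with finitely many classes: finite-index subgroups

Let now the target be $\mathrm{FREF}$ or $\mathrm{REF}$. An element $a_i$ of a model is approximated by its classes $a_i/E_l$, and there are finitely many of these for each $l$. A group acting on a finite set has a finite-index kernel, so elements $w$ lying in all finite-index subgroups cannot move them. The following lemma turns approximations into an exact isomorphism.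

**Lemma 9.1 (gluing).** Let $M,M'\models\mathrm{FREF}$ be countable, $\bar a,\bar a'$ nonempty tuples of the same length with the same equality pattern and $|[a_i]_{E_\infty}|=|[a'_i]_{E_\infty}|$ for all $i$. If for every $l$ there is an isomorphism $\phi_l:M\to M'$ with $\phi_l(a_i/E_l)=a'_i/E_l$ for all $i$, then $(M,\bar a)\cong(M',\bar a')$.

*Proof.* **Step 1: decomposing $M$.** We cut $M$ into pieces, each of which is handled by one $\phi_l$. By hypothesis $a_i\,E_l\,a_j\iff a'_i\,E_l\,a_j'$ for all $l$. Call an $E_{l+1}$-class *off-branch of level $l+1$* if it contains no $a_i$ but lies in the $E_l$-class of some $a_i$. For $b\in M$ the set of $l$ such that $b$ is $E_l$-equivalent to some $a_i$ is an initial segment containing $0$. If it is $\omega$, then $b\in[a_i]_{E_\infty}$ for some $i$, because there are finitely many $a_i$. If it has maximum $l$, then $b$ lies in an off-branch class of level $l+1$. So $M$ is the disjoint union of its off-branch classes and $\bigcup_i[a_i]_{E_\infty}$. The same holds for $M'$.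

**Step 2: the map.** Since $\phi_{l+1}(a_i/E_{l+1})=a'_i/E_{l+1}$, and hence also $\phi_{l+1}(a_i/E_l)=a_i'/E_l$, the map $\phi_{l+1}$ carries the off-branch classes of level $l+1$ of $M$ bijectively onto those of $M'$. Let $\psi$ be $\phi_{l+1}$ on the off-branch classes of level $l+1$ (all $l$), and on $\bigcup_i[a_i]_{E_\infty}$ any bijection onto $\bigcup_i[a'_i]_{E_\infty}$ mapping $[a_i]_{E_\infty}$ onto $[a_i']_{E_\infty}$ and $a_i\mapsto a'_i$. Such a bijection exists by the assumptions on cardinals and equality patterns, since $a_i\,E_\infty\,a_j$ iff $a_i'\,E_\infty\,a_j'$. Then $\psi$ is a bijection.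

**Step 3: $\psi$ preserves all $E_r$ in both directions.** For two points in off-branch classes of the same level this holds because both are mapped by the same $\phi_{l+1}$. For two points in $\bigcup_i[a_i]_{E_\infty}$ it follows from $a_i\,E_r\,a_j\iff a_i'\,E_r\,a_j'$. Now let $b$ be in an off-branch class of level $l+1$, and $c$ in an off-branch class of level $>l+1$ or in some $[a_i]_{E_\infty}$. Then there is $j$ with $c\,E_{l+1}\,a_j$ and $\psi(c)\,E_{l+1}\,a_j'$. If $r\ge l+1$, then $b,c$ are not $E_r$-equivalent, as $b$ is $E_{l+1}$-equivalent to no $a_i$; the same holds for the images. If $r\le l$, then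
$$b\,E_r\,c\iff b\,E_r\,a_j\iff\phi_{l+1}(b)\,E_r\,a'_j\iff\psi(b)\,E_r\,\psi(c).\qquad\square$$

**Proposition 9.2.** Let $f:Y^*\to\mathrm{Mod}_\omega(\mathrm{FREF})$ be Borel with $y\,R_{S,\ell}\,y'\Rightarrow f(y)\cong f(y')$. Suppose that either

* (α) $w\in S$ lies in every finite-index subgroup of $S$; or
* (β) $f$ takes values in $\mathrm{Mod}_\omega(\mathrm{REF})$ and $w\in S$ lies in every normal subgroup of $S$ of $2$-power index.

Then $f(y)\cong f(\hat w_0y)$ for generic $y$. Hence $R_{S,\ell}\not\le_B\mathrm{FREF}$ if $S$ is not residually finite, and $R_{S,\ell}\not\le_B\mathrm{REF}$ if $S$ is not residually a finite $2$-group.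

*Proof.* Use the type system of Example 7.1. By Lemmas 7.3 and 8.1 it suffices to show that every support is $w$-strong. Let $(p,n)$ be a support of $\bar a=(a_1,\dots,a_t)$ and $m\ge n$. If $t=0$, $w$-strongness is (i). Let $t\ge1$.

**Step 1: a right-invariant equivalence relation on $S$.** We record which moves $g^{(m)}$ look alike from the point of view of the approximations. For $e=(l_1,\dots,l_t)\in\omega^t$ let $\bar a/e$ be the sequence of classes $(a_i/E_{l_i})_i$, named by unary predicates. For $y\in Y^*$ and $g,g'\in S$ put
$$g\sim^y_eg'\iff(f(g^{(m)}y),\bar a/e)\cong(f(g'^{(m)}y),\bar a/e).$$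
For fixed $e,g,g'$ this is an analytic condition on $y$, so the map $y\mapsto{\sim^y_e}\in2^{S\times S}$ has the property that preimages of Borel sets have the BP.

Let $h\in H_n^{fin}$. Then $h'=g^{(m)}h(g^{(m)})^{-1}$ acts as an element of $H_n^{fin}$, since $g^{(m)}$ only permutes the coordinates $(m,j)$, none of which is in $I_n$. For generic $y\in p$ the point $g^{(m)}y$ is generic in $p$, so
$$(f(g^{(m)}hy),\bar a)=(f(h'g^{(m)}y),\bar a)\cong(f(g^{(m)}y),\bar a).$$
Applying this to all $g\in S$, we get ${\sim^{hy}_e}={\sim^y_e}$ for generic $y\in p$. By Lemma 7.4 with $k=\pi^{(m)}$, for generic $y\in p$ we have ${\sim_e^{\pi^{(m)}y}}={\sim_e^y}$ for all $\pi\in S$ and all $e$. Fix such a $y$. Since $g^{(m)}\pi^{(m)}=(g\pi)^{(m)}$, we have $g\sim_e^{\pi^{(m)}y}g'\iff g\pi\sim^y_eg'\pi$. So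
$$g\sim^y_eg'\iff g\pi\sim^y_eg'\pi.$$

**Step 2: finite index.** We turn the relation into a subgroup. By right-invariance $S_e:=\{g:g\sim^y_e1\}$ is a subgroup, and the $\sim_e^y$-classes are the right cosets $S_eg$. For each $g$ we have $f(g^{(m)}y)\cong f(y)$; choose an isomorphism and look at the image of $\bar a/e$ in $f(y)$. There are finitely many possible images, because $f(y)$ has finitely many $E_{l_i}$-classes, and two $g$'s with the same image are $\sim_e^y$-equivalent. So $[S:S_e]<\infty$.

**Step 3: $w\in S_e$ for all $e$.** In case (α) this is the hypothesis on $w$. In case (β) we must find a normal subgroup of $2$-power index inside $S_e$. Let $e'$ arise from $e$ by increasing the entry $l_i$ by $1$. An $E_{l_i+1}$-class determines its $E_{l_i}$-class, so $S_{e'}\le S_e$. For each $g\in S_e$ choose an isomorphism $(f(g^{(m)}y),\bar a/e)\to(f(y),\bar a/e)$; it maps $a_i/E_{l_i+1}$ to one of the two $E_{l_i+1}$-subclasses of $a_i/E_{l_i}$ in $f(y)$. Two elements $g$ with the same value are $\sim_{e'}^y$-equivalent. So $[S_e:S_{e'}]\le2$. Also $S_{(0,\dots,0)}=S$, since $E_0$ has one class. So $S_e$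 is the last term of a chain
$$S=T_0\ge T_1\ge\dots\ge T_d=S_e$$
with successive indices $\le2$. The group $S$ acts by left multiplication on the finite rooted tree of left cosets $\bigsqcup_iS/T_i$, each node of which has at most two children. The automorphism group of such a tree is a $2$-group: those automorphisms that fix all levels up to the $i$-th act on the $(i+1)$-st level by an elementary abelian $2$-group. So the image of $S$ in $\mathrm{Sym}(S/T_d)$ is a finite $2$-group. Its kernel is a normal subgroup of $2$-power index and fixes the coset $T_d$, so it is contained in $T_d=S_e$. Hence $w\in S_e$.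

**Step 4: gluing.** We pass from classes to elements. By Step 3, for generic $y\in p$,
$$(f(w^{(m)}y),\bar a/(l,\dots,l))\cong(f(y),\bar a/(l,\dots,l))\quad\text{for all }l.$$
The equality pattern of $\bar a$ is a constant, and the cardinals $|[a_i]_{E_\infty}|$ in $f(y)$ are Borel $\equiv$-invariant functions of $(y,\bar a)$. By Lemma 7.4 they agree at $y$ and at $w^{(m)}y$ for generic $y\in p$. By Lemma 9.1, $(f(w^{(m)}y),\bar a)\cong(f(y),\bar a)$. So $(p,n)$ is $w$-strong, and $f(y)\cong f(\hat w_0y)$ for generic $y$.

For the last sentence of the proposition, if $S$ is not residually finite there is $w\neq1$ in every normal finite-index subgroup, hence in every finite-index subgroup, as the latter contain normal ones; so (α) holds. If $S$ is not residually a finite $2$-group there is $w\ne1$ as in (β). A reduction $f$ would give $y\,R\,\hat w_0y$ for generic $y$, against Lemma 3.1. $\square$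

## 10. Compact abelian actions: making a cocycle into a homomorphism

Now let the target be $E_{G,X}$ with $G$ abelian, and use Example 7.2. Suppose $(p,n)$ is a support of $\bar u$ and $g\in\bigoplus S$ lives on coordinates $\ge n$. By (4), some element of $G$ carries $x_{\bar u}(y)$ to $x_{\bar u}(gy)$, and since $gy\,R\,y$, some element carries $A(y)$ to $A(gy)$. Only if one element does both is $(gy,\bar u)\equiv(y,\bar u)$. The difference of the two elements measures the failure. If this difference $Z_g(y)$ depended additively on $g$, it would be a homomorphism from a group built from $S$ to an abelian group, and would vanish on commutators.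

Additivity is not automatic. In the example of Section 6 (where $\ell=0$ and $\bar u=(0)$) we have $A(gy)=A(y)$ for $g\in\bigoplus S$. The set stabilizer $\mathrm{Stab}(A(y))=\{\zeta\in G:\zeta A(y)=A(y)\}$ is $\bigoplus_m\Lambda$ by the II- and III-parts, and the stabilizer of $\mathrm{II}(r_{\cdot,1})$ is trivial. So the difference is $Z_g(y)=(r_{m,g_m^{-1}}-r_{m,1})_m+\bigoplus_m\Lambda$. Hence $Z_{gg''}(y)=Z_g(g''y)+Z_{g''}(y)$. But for generic $y$, if at some $m$ the elements $1,g_m^{-1},g_m''^{-1},(g_mg''_m)^{-1}$ are four different ones, then $Z_g(g''y)\ne Z_g(y)$, because $r_{m,a}+r_{m,b}+r_{m,c}+r_{m,d}\notin\Lambda$ for distinct $a,b,c,d$. So we have a cocycle and not a homomorphism. For $\ell=\omega$ there is an additional move: apply to $r$ one of the generic sequences $\delta_n$. It is allowed, as $\delta_n\in\Delta(\delta)$, and $\delta_n$ itself may be multiplied by any $g\in\bigoplus S$ at no cost. This ties $Z_g$ to quantities that do not change with $g''$.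

**Proposition 10.1.** Let $G$ be a compact metrizable abelian group, $X$ a Polish $G$-space, $f:Y^*_{S,\omega}\to X^\omega$ Borel with $y\,R_{S,\omega}\,y'\Rightarrow f(y)\,E_{G,X}\,f(y')$. Let $w\in[S,S]$; or let $G$ have exponent dividing $e$ and let $w$ lie in the subgroup of $S$ generated by commutators and $e$-th powers. Then $f(y)\,E_{G,X}\,f(\hat w_0y)$ for generic $y$. Hence $R_{S,\omega}\not\le_BE_{G,X}$ if such a $w\ne1$ exists.

*Proof.* Use the type system of Example 7.2 and Lemma 8.1. Let $\bar u$ be a tuple, $P$ a nonempty open set, and $(p,n)$ a support of $\bar u$ with $p\subset P$ (Lemma 7.3). We look for a $w$-strong support of $\bar u$ inside $P$. Write $x(y)=x_{\bar u}(y)$ and $S_{\ge N}=\{g\in\bigoplus S:g_m=1\ \forall m<N\}$. For $s\in S^\omega$ let $s_{\ge n}$ be $s$ with the coordinates $<n$ replaced by $1$.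

**Step 1: the moves.** We list the homeomorphisms to be used and their commutation rules. Let
$$\theta(\delta,r)=(\delta,(\delta_n)_{\ge n}\,r),\qquad g(\delta,r)=(\delta,gr),\qquad\varepsilon_g:\ \delta_n\mapsto g\delta_n,\text{ all else fixed}\qquad(g\in S_{\ge n}).$$
The map $\theta$ is a homeomorphism because each $\delta_n(m)$ is locally constant in $\delta$, with inverse given by $(\delta_n)_{\ge n}^{-1}$. The index $n$ of $\delta_n$ is not in $I_n$, so $\varepsilon_g\in H_n^{fin}$. Let $\mathcal K$ be the countable group generated by $\theta$, $S_{\ge n}$ and $H_n^{fin}$. All $k\in\mathcal K$ fix $I_n$ (so $kp=p$), preserve $Y^*$, and satisfy $ky\,R\,y$ on $Y^*$; for $\theta$ the witness is $(\delta_n)_{\ge n}\in\Delta(\delta)$. Since $(g\delta_n)_{\ge n}=g(\delta_n)_{\ge n}$ for $g\in S_{\ge n}$, we have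
$$\theta\varepsilon_g=\varepsilon_g\,g\,\theta,\qquad\varepsilon_gg'=g'\varepsilon_g\qquad(g,g'\in S_{\ge n}).\tag{6}$$

**Step 2: the cocycle $Z_k(y)$.** We define the failure term and its rules. By (4) and the definition of support there is a $\mathcal K$-invariant $C_0\subset p\cap Y^*$, comeager in $p$, with $\tau(ky,\bar u)=\tau(y,\bar u)$ for $k\in\mathcal K$, $y\in C_0$, and $(hy,\bar u)\equiv(y,\bar u)$ for $h\in H_n^{fin}$, $y\in C_0$. For $y\in C_0$ and $k\in\mathcal K$ put, writing $G$ additively,
$$Z_k(y)=\{\zeta\in G:\exists g\in G\ \ gA(y)=A(ky)\text{ and }(g+\zeta)\cdot x(y)=x(ky)\}.$$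
There is $g$ with $gA(y)=A(ky)$, as $ky\,R\,y$; the set of such $g$ is a coset of $\mathrm{Stab}(A(y))$. There is $g'$ with $g'\cdot x(y)=x(ky)$, as $\tau$ agrees; the set of such $g'$ is a coset of $\mathrm{Stab}(x(y))$. The elements of $Z_k(y)$ are the differences $g'-g$, so $Z_k(y)$ is a coset of the subgroup
$$L(y)=\mathrm{Stab}(A(y))+\mathrm{Stab}(x(y))$$
of $G$. As $G$ is abelian, the stabilizers of translates are the same, so $L(ky)=L(y)$. Moreover
$$Z_{k'k}(y)=Z_{k'}(ky)+Z_k(y),\quad0\in Z_k(y)\iff(ky,\bar u)\equiv(y,\bar u),\quad Z_h(y)=L(y)\ (h\in H_n^{fin}).\tag{7}$$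
For the first equation, add the elements of $G$ that carry $y$-data to $ky$-data to those that carry $ky$-data to $k'ky$-data: the right-hand side is contained in the left, and both are cosets of $L(y)$. The second is the definition of $\equiv$, and it implies the third.

**Step 3: following $\bar u$ through $\theta$.** We want to see $\theta$ inside $A(y)$, by a tuple $\bar v$ that does not depend on $y$. For $y\in C_0$ there is $\bar v$ with $(\theta y,\bar u)\equiv(y,\bar v)$, by (i) and (ii). For fixed $\bar v$ this is an analytic condition on $y$, and there are countably many $\bar v$. So there are $\bar v$ and a nonempty open $q_0\subset p$ such that it holds for generic $y\in q_0$. By Lemma 7.3 choose a support $(q,N)$ of $\bar u\bar v$ with $q\subset q_0$. Shrinking $q$ to a member of $\mathcal B$ and enlarging $N$, we may assume that $N>n$ and that membership in $q$ depends only on the $\delta_i(m)$ $(i,m<N)$ and the $r_{m,j}$, $(m,j)\in I_N$. So for $g\in S_{\ge N}$ we have $gq=q$ and $\varepsilon_gq=q$.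

**Step 4: a piece of $Z_\theta$ that is insensitive to $S_{\ge N}$.** For generic $y\in q$ there is $g$ with $gA(y)=A(\theta y)$ and $g\cdot x_{\bar v}(y)=x(\theta y)$. So $x_{\bar v}(y)\in G\cdot x(\theta y)=G\cdot x(y)$, and
$$\zeta(y):=\{\zeta\in G:\zeta\cdot x_{\bar u}(y)=x_{\bar v}(y)\}\ne\emptyset,\qquad\zeta(y)\subset Z_\theta(y),$$
the latter because $(g+\zeta)\cdot x(y)=g\cdot x_{\bar v}(y)=x(\theta y)$. As $G$ is abelian, $\zeta(y)$ depends only on the $G$-orbit of $(x_{\bar u}(y),x_{\bar v}(y))$, that is, on $\tau(y,\bar u\bar v)$. Every $g'\in S_{\ge N}$ fixes $I_N$, so by (4) for the support $(q,N)$, $\zeta(g'y)=\zeta(y)$ for generic $y\in q$.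

**Step 5: $Z_g$ does not change along $S_{\ge N}$-orbits.** This is where the commutation rule (6) is used. Let $y\in q$ be generic, so that $y\in C_0$ and Step 4 applies to all points of its orbit under the countable group generated by $S_{\ge N}$ and the $\varepsilon_g$ $(g\in S_{\ge N})$; this group preserves $q$. Let $g,g'\in S_{\ge N}$. By (6) and (7), the terms $Z_{\varepsilon_g}$ being $L(y)$,
$$Z_\theta(\varepsilon_gy)=Z_{\theta\varepsilon_g}(y)=Z_{\varepsilon_gg\theta}(y)=Z_g(\theta y)+Z_\theta(y).$$
Hence
$$Z_g(\theta y)=Z_\theta(\varepsilon_gy)-Z_\theta(y)\supset\zeta(\varepsilon_gy)-\zeta(y)\ne\emptyset.$$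
The same with $g'y$ in place of $y$, together with $\varepsilon_gg'=g'\varepsilon_g$ and Step 4, gives
$$Z_g(\theta g'y)\supset\zeta(\varepsilon_gg'y)-\zeta(g'y)=\zeta(g'\varepsilon_gy)-\zeta(g'y)=\zeta(\varepsilon_gy)-\zeta(y).$$
Both $Z_g(\theta y)$ and $Z_g(\theta g'y)$ are cosets of $L(y)$ and they share an element, so they are equal. Now $\theta g'y=g''\theta y$ with $g''=(\delta_n)_{\ge n}\,g'\,(\delta_n)_{\ge n}^{-1}$, and for fixed $y$ the map $g'\mapsto g''$ is a bijection of $S_{\ge N}$. So with $y_1=\theta y$,
$$Z_g(g''y_1)=Z_g(y_1)\quad\text{for all }g,g''\in S_{\ge N}.\tag{8}$$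

**Step 6: $w^{(m)}$ is killed.** We read off the homomorphism. By (7) and (8), $Z_{gg''}(y_1)=Z_g(g''y_1)+Z_{g''}(y_1)=Z_g(y_1)+Z_{g''}(y_1)$. So $g\mapsto Z_g(y_1)$ is a homomorphism from $S_{\ge N}$ into the abelian group $G/L(y_1)$, whose exponent divides $e$ if that of $G$ does. For $m\ge N$ it kills $w^{(m)}$, which lies in the subgroup of $S_{\ge N}$ generated by commutators (and $e$-th powers). By (7), $(w^{(m)}y_1,\bar u)\equiv(y_1,\bar u)$ for all $m\ge N$.

**Step 7: the strong support.** It remains to find the open set. The conclusion of Step 6 holds for generic $y_1\in\theta q$, a nonempty open subset of $\theta p=p\subset P$. Any $I_{N_1}$-basic $q_1\subset\theta q$ with $N_1\ge N$ gives a support $(q_1,N_1)$ of $\bar u$, because $(p,n)$ is one, and it is $w$-strong. So Lemma 8.1 applies and $f(y)\,E_{G,X}\,f(\hat w_0y)$ for generic $y$. If $w\ne1$, Lemma 3.1 shows that $f$ is not a reduction. $\square$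

## 11. $\mathbb Q$ and the dihedral group of order 8: proofs of Theorems 1 and 2

*Proof of Theorem 1.* **$K\not\le_B\mathrm{REF}$.** By Proposition 4.1, $R_{\mathbb Q,0}\le_BK$. As $\mathbb Q$ has no proper finite-index subgroup, Proposition 9.2(α), with $w$ any nonzero rational, gives $R_{\mathbb Q,0}\not\le_B\mathrm{FREF}$. Since models of $\mathrm{REF}$ are models of $\mathrm{FREF}$, $R_{\mathbb Q,0}\not\le_B\mathrm{REF}$. If $K\le_B\mathrm{REF}$, composing reductions would give $R_{\mathbb Q,0}\le_B\mathrm{REF}$, a contradiction.

**$\mathrm{REF}\not\le_BK$.** Let $\Pi$ be the dihedral group of order $8$, a nonabelian $2$-group. By Proposition 5.3, $R_{\Pi,\omega}\le_B\mathrm{REF}$. By Proposition 10.1 with $1\ne w\in[\Pi,\Pi]$, $R_{\Pi,\omega}\not\le_BE_{G,X}$ for every compact metrizable abelian $G$ and Polish $G$-space $X$. By Proposition 2.1, $K\le_BE_{2^\omega,X}$ for a suitable $X$. If $\mathrm{REF}\le_BK$, then $R_{\Pi,\omega}\le_B\mathrm{REF}\le_BK\le_BE_{2^\omega,X}$, a contradiction. $\square$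

*Proof of Theorem 2.* **(a)** $R_{\mathbb Q,0}\le_BK$ and $R_{\mathbb Q,0}\not\le_B\mathrm{FREF}$, as just seen.

**(b)** $R_{\Pi,\omega}\le_B\mathrm{REF}$ and $R_{\Pi,\omega}\not\le_BE_{G,X}$, as just seen. The last clause is Proposition 2.1.

**(c)** $R_{S,0}\le_BK$ is Proposition 4.1. If $s^2=1$ for all $s\in S$, then $S$ is an elementary abelian $2$-group and $R_{S,\omega}\le_BK$ by Proposition 4.2. Otherwise some $w=s^2\neq1$, and Proposition 10.1 with $G=2^\omega$ and $e=2$, together with Proposition 2.1, gives $R_{S,\omega}\not\le_BK$. If $S$ is residually a finite $2$-group, $R_{S,\ell}\le_B\mathrm{REF}$ by Proposition 5.3. Otherwise $R_{S,\ell}\not\le_B\mathrm{REF}$ by Proposition 9.2(β). $\square$
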